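
\newtheorem{theorem}{Theorem}
\newtheorem{lemma}[theorem]{Lemma}
\newtheorem{proposition}[theorem]{Proposition}

\title{Cutting the edges of a combinatorial cube}


\begin{abstract}
For a $d$-polytope $P$ let $c(P)$ be the largest number of edges of $P$ that can be met by one hyperplane missing all vertices. For the regular cube $C^d$ this number is $N_d=\lfloor\frac{d+1}2\rfloor\binom d{\lfloor d/2\rfloor}$, and it was conjectured that $c(P)=N_d$ for every $P$ combinatorially isomorphic to $C^d$. We prove that $c(P)\le N_d$ always holds, and that a hyperplane cuts $N_d$ edges exactly when it splits the vertex set of every face of dimension greater than $d/2$. Using this criterion we show that the conjecture is true for $d\le4$ and false for every $d\ge7$. For large $d$ there are polytopes isomorphic to $C^d$ with $c(P)/c(C^d)=O(d^{-1/4})$. For $d=6$ equality holds outside a nowhere dense set of realizations.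
\end{abstract}

\section{Introduction}

A \emph{$d$-polytope} is a convex polytope of dimension $d$ in Euclidean space $E^d$. A \emph{cut} of a $d$-polytope $P$ is a set of edges of $P$ that can be met simultaneously by a hyperplane missing all vertices of $P$; we write $c(P)$ for the maximal number of edges in a cut. If the hyperplane is $\{f=0\}$ with $f$ affine, the edges it meets are those joining
\[
V^+=\{v:f(v)>0\}\quad\text{to}\quad V^-=\{v:f(v)<0\},
\]
where $v$ runs over the vertices. For any affine function $f$ that vanishes at no vertex, we call the set of \emph{all} edges joining $V^+$ to $V^-$ the cut given by $f$. Every cut is contained in one of these. So $c(P)$ measures how large the edge boundary of a set of vertices can be in the graph of $P$, if the set is required to be the set of vertices in a half-space.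

Let $C^d$ be the regular $d$-cube and
\[
N_d=\Big\lfloor\frac{d+1}2\Big\rfloor\binom d{\lfloor d/2\rfloor}.
\]
A theorem of O'Neil says that no cut of $C^d$ has more than $N_d$ edges. The value is attained by hyperplanes that are orthogonal to a main diagonal and pass close to the center. In dimension $2$ such a line crosses $N_2=2$ sides of a square, and in dimension $3$ such a plane crosses $N_3=6$ edges of a cube, along a hexagon.

Two polytopes are \emph{isomorphic}, written $P\cong Q$, if their face lattices are isomorphic. Conjecture~5 of \cite{BG} asserts that the maximal number of edges in a cut is the same for every polytope isomorphic to $C^d$ as for $C^d$ itself, that is, $c(P)=N_d$ whenever $P\cong C^d$. This is plausible: we shall see that the upper bound $N_d$ has a proof that uses nothing about $P$ but its combinatorial type. What remains is whether \emph{every} realization of the cube admits a hyperplane as efficient as the central one of $C^d$. It does in low dimensions, and does not in high ones.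

Call a face of $P$ \emph{split} by $f$ if it has vertices in both $V^+$ and $V^-$. Here $P$ itself counts as a face.

\begin{theorem}\label{thm:A}
Let $P\cong C^d$, $d\ge1$. Every cut of $P$ has at most $N_d$ edges, and the cut given by $f$ has exactly $N_d$ edges if and only if every face of $P$ of dimension greater than $d/2$ is split by $f$. Moreover, $c(C^d)=N_d$.
\end{theorem}

\begin{theorem}\label{thm:B}
\textup{(i)} If $d\le4$, then $c(P)=N_d$ for every $P\cong C^d$.

\textup{(ii)} For every $d\ge7$ there is a polytope $P\cong C^d$ with $c(P)<N_d=c(C^d)$. So Conjecture~5 of \cite{BG} is false.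
\end{theorem}

\begin{theorem}\label{thm:C}
For every $d\ge4$ there is a polytope $P\cong C^d$ with $c(P)\le2.1\,d^{1/4}\,2^d$. Consequently
\[
\min_{P\cong C^d}\frac{c(P)}{c(C^d)}=O(d^{-1/4})\to0\qquad(d\to\infty).
\]
\end{theorem}

The second statement follows from the first because Stirling's formula gives $N_d\sim2^d\sqrt{d/(2\pi)}$. For comparison, $c(P)\ge2^{d-1}$ for every $P\cong C^d$: shift the hyperplane of a facet slightly inward, and the one edge that leaves the facet at each of its $2^{d-1}$ vertices is cut.

For the last theorem, number the facets of $C^6$ from $1$ to $12$. Let $\mathcal R\subset\mathbb R^{84}$ be the set of all vectors $(a_k,b_k)_{1\le k\le12}$, $a_k\in\mathbb R^6$, $b_k\in\mathbb R$, for which $P=\{x:a_k\cdot x\le b_k\text{ for all }k\}$ is a polytope and some isomorphism from $C^6$ to $P$ takes the $k$-th facet to the facet $P\cap\{a_k\cdot x=b_k\}$, for all $k$. Every polytope isomorphic to $C^6$ is described by vectors in $\mathcal R$. The set $\mathcal R$ is open, since a small change of the facet inequalities of a simple polytope preserves its type. We call its elements \emph{realizations}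 of $C^6$.

\begin{theorem}\label{thm:D}
We have $c(P)=N_6=60$ for all $P\cong C^6$ outside a nowhere dense set of realizations. This set is contained in the union of the zero sets of finitely many nonzero polynomials on $\mathbb R^{84}$.
\end{theorem}

An explicit sufficient condition for $c(P)=60$ is given in Section~\ref{sec:few}. We do not settle the case $d=5$, nor the exceptional set for $d=6$.

\medskip
\noindent\textbf{The idea.} Theorem~\ref{thm:A} replaces counting by a yes-or-no question: can one hyperplane split all faces of dimension greater than $d/2$? If $P$ has a facet that is a box, this forces a balance among the coefficients of $f$, each multiplied by the length of the box in its direction. If a few of these products dominated the rest, then fixing those few coordinates suitably would produce a large face on which $f$ has constant sign. We build polytopes in which two opposite facets are boxes with very different proportions. Coefficients that are balanced on one of them are far from balanced on the other.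

Section~\ref{sec:A} proves Theorem~\ref{thm:A}. Section~\ref{sec:few} proves the positive results, Theorem~\ref{thm:B}(i) and Theorem~\ref{thm:D}. Section~\ref{sec:bundle} describes the polytopes used for the counterexamples. Section~\ref{sec:seven} treats $d=7$ by hand and then all $d\ge7$ except $d=8$, where the counting argument falls short by one; Section~\ref{sec:eight} repairs this. Section~\ref{sec:C} proves Theorem~\ref{thm:C}.

\section{A bound that depends only on the type}\label{sec:A}

A polytope $P\cong C^d$ is simple: each vertex $v$ lies on exactly $d$ edges. We use two standard facts about simple polytopes. Any $k$ edges at $v$ are exactly the edges at $v$ of a unique $k$-face. A face $G\ni v$ lies in the cone with apex $v$ spanned by the edges of $G$ at $v$, whose directions are linearly independent; so if $f$ increases along all edges of $G$ at $v$, then $v$ is the unique point where $f$ is minimal on $G$.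

Before the general proof, look at $d=3$. Orient the edges of $P\cong C^3$ in the direction in which $f$ increases, assuming that $f$ is constant on no edge. We shall see that the out-degrees of the eight vertices are $0,1,1,1,2,2,2,3$ \emph{whatever $P$ and $f$ are}. The number of cut edges is the sum of $(\text{in-degree})-(\text{out-degree})$ over $V^+$, since edges inside $V^+$ cancel. The possible summands are $3$ once, $1$ three times, $-1$ three times, and $-3$ once. So the sum is at most $3+1+1+1=6=N_3$, with equality if and only if $V^+$ consists of the vertices of out-degree $0$ and $1$.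

\begin{proof}[Proof of Theorem~\ref{thm:A}]
Let $f$ be affine and nonzero at all vertices. A small perturbation of $f$ does not change $V^+$ and $V^-$. So we may assume that $f$ takes different values at the two ends of each edge. Let $\mathrm{out}(v)$ be the number of edges at $v$ along which $f$ increases, and $\mathrm{in}(v)=d-\mathrm{out}(v)$.

\emph{The distribution of out-degrees.} Every face has a unique $f$-minimal vertex: the points where $f$ is minimal form a face on which $f$ is constant, and this contains no edge. A vertex $v$ of a face $G$ is the $f$-minimal one if and only if all edges of $G$ at $v$ are outgoing. So the $k$-faces with minimal vertex $v$ correspond to the $k$-sets of outgoing edges at $v$, and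
\[
\sum_v\binom{\mathrm{out}(v)}k=\#\{k\text{-faces}\}=2^{d-k}\binom dk\qquad(0\le k\le d).
\]
Multiplying by $x^k$ and summing gives $\sum_v(1+x)^{\mathrm{out}(v)}=(2+x)^d$, that is, $\sum_vt^{\mathrm{out}(v)}=(1+t)^d$. Hence exactly $\binom di$ vertices have out-degree $i$.

\emph{The bound.} In $\sum_{v\in V^+}(\mathrm{in}(v)-\mathrm{out}(v))$ an edge inside $V^+$ contributes $1-1=0$. An edge between $V^-$ and $V^+$ increases toward $V^+$ and contributes $1$. So the number of cut edges is
\[
\sum_{v\in V^+}\bigl(d-2\,\mathrm{out}(v)\bigr)\le\sum_{i<d/2}(d-2i)\binom di .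
\]
Since $(d-i)\binom di=d\binom{d-1}i$ and $i\binom di=d\binom{d-1}{i-1}$, the right side telescopes:
\[
\sum_{i<d/2}d\Bigl[\binom{d-1}i-\binom{d-1}{i-1}\Bigr]=d\binom{d-1}{\lfloor(d-1)/2\rfloor}.
\]
This equals $N_d$. For $d=2k$ it is $2k\binom{2k-1}{k-1}=k\binom{2k}k$, and for $d=2k+1$ it is $(2k+1)\binom{2k}k=(k+1)\binom{2k+1}k$. Equality in the bound holds if and only if
\begin{equation}\label{eq:eq}
V^+\text{ contains all vertices with }\mathrm{out}<d/2\text{ and none with }\mathrm{out}>d/2 .
\end{equation}

\emph{\eqref{eq:eq} implies splitting.} Let $G$ be a face of dimension $g>d/2$. Its $f$-minimal vertex has $\mathrm{out}\ge g>d/2$, so it lies in $V^-$. Its $f$-maximal vertex has $\mathrm{in}\ge g$, so $\mathrm{out}\le d-g<d/2$, and it lies in $V^+$.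

\emph{Splitting implies \eqref{eq:eq}.} If $\mathrm{out}(v)>d/2$, then $v$ is the minimum of the face spanned by its outgoing edges. This face has dimension $\mathrm{out}(v)>d/2$, so it is split, and $f(v)<0$. If $\mathrm{out}(v)<d/2$, then $v$ is the maximum of the face spanned by its incoming edges, which has dimension $\mathrm{in}(v)>d/2$, so $f(v)>0$ for the same reason.

\emph{The regular cube.} For $C^d=[0,1]^d$ take $f=\sum x_i-\frac d2-\frac14$, which is nonzero at all vertices. A face of dimension $g>d/2$ has a vertex with coordinate sum at most $d-g$ and one with coordinate sum at least $g$. Since $d-g\le\lceil d/2\rceil-1<\frac d2+\frac14<\lfloor d/2\rfloor+1\le g$, the face is split, and the cut has $N_d$ edges.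
\end{proof}

Every face contains faces of all smaller dimensions, so it suffices to split the faces of dimension $\lfloor d/2\rfloor+1$. We shall also need an upper estimate for $N_b$, $b\ge1$. By the proof above and the symmetry $i\mapsto b-i$, we have $N_b=\frac12\sum_i|b-2i|\binom bi=2^{b-1}\,\mathbb E|X_b|$, where $X_b$ is a sum of $b$ independent random signs. Since $\mathbb E|X_b|\le\sqrt{\mathbb E X_b^2}=\sqrt b$,
\begin{equation}\label{eq:Nb}
N_b\le2^{b-1}\sqrt b .
\end{equation}

\section{Hyperplanes through a few vertices}\label{sec:few}

To split all faces of dimension greater than $d/2$, choose a small set $A$ of vertices that meets all of them, take a hyperplane through $A$, and move it slightly so that each $a\in A$ ends up on the side where fewer of its neighbors lie. Then a large face through $a$ should contain a neighbor on the other side.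

\subsection{Dimensions up to four}

\begin{proof}[Proof of Theorem~\ref{thm:B}\textup{(i)}]
If $d\le2$, the only face of dimension greater than $d/2$ is $P$ itself, and any $f$ with $V^+,V^-\ne\emptyset$ that vanishes at no vertex works.

Let $d\in\{3,4\}$. Now the faces of dimension greater than $d/2$ are $P$ and its facets; this is where $d\le4$ is used. Let $v,w$ be antipodal vertices, so that every facet contains exactly one of them. Let $v+e_1,\dots,v+e_d$ be the neighbors of $v$. The $e_i$ are linearly independent, and the facets through $v$ lie in the hyperplanes spanned by $v$ and all but one of the edges at $v$. As $P$ lies in the cone spanned by these edges and $w$ lies on no facet through $v$, we have $w-v=\sum p_ie_i$ with all $p_i>0$.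

Choose a linear functional $\lambda$ with $\lambda(w-v)=0$ and $\lambda(x-v)\ne0$ for all vertices $x\ne v,w$. This is possible because no three vertices are collinear, so that each condition $\lambda(x-v)=0$ defines a proper subspace of $\{\lambda:\lambda(w-v)=0\}$. Put $f_0(x)=\lambda(x-v)$; it vanishes at $v$ and $w$ and at no other vertex. In particular $\lambda(e_i)\ne0$ for all $i$. From $\sum p_i\lambda(e_i)=0$ and $p_i>0$ it follows that $f_0$ takes both signs on the neighbors of $v$. By symmetry (interchange $v$ and $w$ and note that $f_0(x)=\lambda(x-w)$) the same holds at $w$.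

If exactly one neighbor of $v$ has some sign $\eta$, put $\varepsilon_v=\eta$; this determines $\eta$, because $v$ has $d\ge3$ neighbors. Otherwise let $\varepsilon_v=\pm1$ be arbitrary. Define $\varepsilon_w$ in the same way. Let $g$ be affine with $g(v)=\varepsilon_v$, $g(w)=\varepsilon_w$, and put $f=f_0+\delta g$. For small $\delta>0$, $f$ has sign $\varepsilon_v$ at $v$, sign $\varepsilon_w$ at $w$, and the sign of $f_0$ at the other vertices.

A facet through $v$ contains all neighbors of $v$ but one. If these $d-1$ neighbors have both signs, the facet is split. If they all have one sign $-\eta$, then the omitted neighbor is the only one of sign $\eta$. So $\varepsilon_v=\eta$, and the facet is split by $v$ and any of its neighbors in the facet. The same holds for facets through $w$. Thus all facets are split, hence so is $P$, and Theorem~\ref{thm:A} gives $c(P)=N_d$.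
\end{proof}

\subsection{Dimension six}

For $d=6$ the faces to be split are those of dimension at least $4$. Here six vertices can meet all $4$-faces, and six points in $E^6$ always lie on a hyperplane. In general it is determined by them, so we can no longer choose it to avoid the neighbors of these vertices. This is why a genericity condition enters.

Label the vertices of $P\cong C^6$ by $\{0,1\}^6$ via an isomorphism from $[0,1]^6$ to $P$. (For a vector in $\mathcal R$ we take the isomorphism that respects the numbering of the facets.) Let $A$ consist of the vertices labeled by the rows of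
\[
\begin{pmatrix}
1&1&1&1&1&1\\
1&0&1&1&0&1\\
1&1&0&0&0&0\\
0&1&1&0&0&0\\
0&0&0&1&1&0\\
0&0&0&0&1&1
\end{pmatrix}.
\]
\emph{Every $4$-face of $P$ contains a vertex of $A$.} A $4$-face is given by prescribing two of the six entries of the label, so we have to show that any two columns exhibit all four patterns $00,01,10,11$. The sets $S_i$ of rows with entry $1$ in column $i$ are
\[
123,\quad134,\quad124,\quad125,\quad156,\quad126 ,
\]
distinct $3$-subsets of $\{1,\dots,6\}$ containing $1$. For $i\ne j$ the set $S_i\cap S_j$ contains $1$. The sets $S_i\setminus S_j$ and $S_j\setminus S_i$ are nonempty, because $S_i\ne S_j$ have the same size. The union $S_i\cup S_j$ has at most five elements, so its complement is nonempty.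

Consider the following condition on the labeled polytope $P$:
\begin{itemize}
\item[$(*)$] for each vertex $x$ adjacent to a vertex of $A$, the set $A\cup\{x\}$ consists of seven affinely independent points.
\end{itemize}

\begin{proof}[Proof of Theorem~\ref{thm:D}]
\emph{Condition $(*)$ implies $c(P)=60$.} Let $f_0\ne0$ be an affine function vanishing on $A$. By $(*)$ it vanishes at no neighbor of a point of $A$. For $a\in A$ choose $\varepsilon_a=\pm1$ such that at most three of the six neighbors of $a$ have $f_0$-sign $\varepsilon_a$. As $A$ is affinely independent, there is an affine $g$ with $g(a)=\varepsilon_a$ for all $a\in A$. Put $f=f_0+\delta g$ with small $\delta>0$. A $4$-face through $a\in A$ contains four neighbors of $a$, and at least one of them has sign $-\varepsilon_a$, whereas $f(a)$ has sign $\varepsilon_a$. So on each $4$-face, and hence on each face of dimension greater than $3$, $f$ takes both signs at vertices. A further tiny perturbation makes $f$ nonzero at all vertices without destroying this, and Theorem~\ref{thm:A} gives $c(P)=N_6=60$.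

\emph{Condition $(*)$ holds for $C^6=[0,1]^6$.} Suppose $\sum u_ix_i-s$ vanishes on $A$. The six rows give
\begin{gather*}
u_1+\dots+u_6=s,\qquad u_1+u_3+u_4+u_6=s,\\
u_1+u_2=s,\qquad u_2+u_3=s,\qquad u_4+u_5=s,\qquad u_5+u_6=s .
\end{gather*}
Each $u_i$ occurs in exactly two of the last five equations, so their sum reads $2\sum u_i=5s$. With $\sum u_i=s$ this gives $s=0$. Then $u_1=u_3=-u_2$ and $u_4=u_6=-u_5$, and the second equation becomes $2u_1+2u_4=0$. So the solutions are the multiples of
\[
x_1-x_2+x_3-x_4+x_5-x_6 .
\]
The affine functions on $E^6$ form a space of dimension $7$, and the six conditions leave dimension $1$; hence $A$ is affinely independent. Passing to a neighbor changes one coordinate by $\pm1$, so the displayed function takes the values $\pm1$ at all neighbors of points of $A$. This is $(*)$.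

\emph{Condition $(*)$ holds generically.} By Cramer's rule the vertices are rational functions of the $84$ coefficients, whose denominators, the determinants of the six normals at a vertex, do not vanish on $\mathcal R$. So for each label of a vertex $x$ adjacent to a vertex of $A$, the failure of $(*)$ at $x$ is the vanishing of a $7\times7$ determinant (the rows being the seven points with an entry $1$ added). After clearing denominators this is the vanishing of a polynomial in the coefficients. None of these finitely many polynomials vanishes at the parameters of $C^6$, so they are nonzero. The union of their zero sets is therefore nowhere dense, and of measure zero.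
\end{proof}

\section{Cubes with prescribed fibers}\label{sec:bundle}

The counterexamples have boxes of varying proportions as fibers over a smaller cube. We first recall how to recognize isomorphism from inequalities.

\begin{lemma}\label{lem:iso}
Let two polytopes be given by systems of linear inequalities indexed by the same set, and let $\varphi$ be a bijection between them such that the same inequalities are tight at $p$ and at $\varphi(p)$, for all $p$. Then the polytopes are isomorphic.
\end{lemma}

\begin{proof}
The nonempty faces of a polytope given by linear inequalities are exactly the nonempty sets $F_T$ of points at which all inequalities of a subsystem $T$ are tight. The map $\varphi$ carries the set $F_T$ of one polytope onto the set $F_T$ of the other. So it induces a bijection between the faces that preserves inclusion in both directions.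
\end{proof}

\begin{lemma}\label{lem:bundle}
Let $Y\cong C^j$ be a $j$-polytope in $E^j$ and let $g_1,\dots,g_n$ be affine functions that are positive on $Y$. Then
\[
P=\{(y,x)\in E^j\times E^n:\ y\in Y,\ |x_i|\le g_i(y)\ (1\le i\le n)\}
\]
is isomorphic to $C^{j+n}$. Its nonempty faces are obtained by restricting $y$ to a nonempty face $K$ of $Y$ and fixing $x_i=\sigma_ig_i(y)$, $\sigma_i=\pm1$, for all $i$ in a set $J\subset\{1,\dots,n\}$; the dimension of the face is $\dim K+n-|J|$. The vertices are the points $(v,(\sigma_ig_i(v))_i)$ with $v$ a vertex of $Y$ and $\sigma\in\{\pm1\}^n$.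
\end{lemma}

\begin{proof}
$P$ is bounded, full-dimensional, and given by linear inequalities. The map $(y,t)\mapsto(y,(t_ig_i(y))_i)$ from $Y\times[-1,1]^n$ to $P$ is a bijection that preserves tightness of corresponding inequalities, because $g_i>0$ on $Y$. So Lemma~\ref{lem:iso} applies, and the faces of $P$ are the images of the faces $K\times G$ of the product, $G$ a face of $[-1,1]^n$.
\end{proof}

We refer to a face as in the lemma by its conditions on $y$ and on the signs $\sigma_i$. On the vertices over a fixed $v$, an affine function has the form $\sigma\mapsto\sum\sigma_iw_i-s$, and the reflections $x_i\mapsto-x_i$ allow us to take all $w_i\ge0$. The next lemma says what splitting implies for such functions: the largest weight must be comparable with several others. For real numbers $w_1,\dots,w_n$, we write $w_{(1)}\ge\dots\ge w_{(n)}$ for the same numbers in decreasing order.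

\begin{lemma}\label{lem:balance}
Let $w_1,\dots,w_n\ge0$ and $\ell(\sigma)=\sum\sigma_iw_i-s$ for $\sigma\in\{\pm1\}^n$.

\textup{(a)} Let $J\subset\{1,\dots,n\}$. If $\ell$ takes a negative value at some $\sigma$ with $\sigma_i=1$ for all $i\in J$, and a positive value at some $\sigma$ with $\sigma_i=-1$ for all $i\in J$, then
\[
\sum_{i\in J}w_i-\sum_{i\notin J}w_i<-|s| .
\]

\textup{(b)} If $1\le r\le n/2$ and the hypothesis of \textup{(a)} holds for a set $J$ of $r$ indices with the largest weights, then $w_{(1)}<(n-2r+1)\,w_{(2r)}$.
\end{lemma}

\begin{proof}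
(a) The minimum of $\ell$ over all $\sigma$ with $\sigma_i=1$ for $i\in J$ is $\sum_Jw_i-\sum_{J^c}w_i-s$, and it is negative. The maximum of $\ell$ over all $\sigma$ with $\sigma_i=-1$ for $i\in J$ is $-\sum_Jw_i+\sum_{J^c}w_i-s$, and it is positive.

(b) By (a), $w_{(1)}+\dots+w_{(r)}<w_{(r+1)}+\dots+w_{(n)}$. By monotonicity, $w_{(2)}+\dots+w_{(r)}\ge w_{(r+1)}+\dots+w_{(2r-1)}$, both sides having $r-1$ terms. Subtracting, $w_{(1)}<w_{(2r)}+\dots+w_{(n)}\le(n-2r+1)w_{(2r)}$.
\end{proof}

\section{Dimension seven, and all dimensions above eight}\label{sec:seven}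

\noindent\textbf{Dimension seven by hand.} Consider
\[
P=\{(x,y)\in E^6\times E:\ 0\le y\le1,\ |x_i|\le1+(9^i-1)y\ (1\le i\le6)\}\cong C^7 .
\]
The facet $y=0$ is the cube $[-1,1]^6$, and the facet $y=1$ is a box with half-lengths $9,9^2,\dots,9^6$. Suppose a cut has $N_7=140$ edges. By Theorem~\ref{thm:A} it is given by a function $f=\sum u_ix_i+\alpha y-s$ that splits all $4$-faces. The reflections $x_i\mapsto-x_i$ preserve $P$, so we may assume $u_i\ge0$.

Fixing two of the coordinates $x_i$ in the facet $y=0$ leaves a $4$-face. Let us fix those with the two largest coefficients, first both at $+1$, then both at $-1$. By Lemma~\ref{lem:balance}(a), $u_{(1)}+u_{(2)}<u_{(3)}+u_{(4)}+u_{(5)}+u_{(6)}$. As $u_{(2)}\ge u_{(3)}$, we get $u_{(1)}<3u_{(4)}$. So at least \emph{four} of the six indices satisfy $3u_i>\max u$. The facet $y=1$ gives the same for the numbers $u_i9^i$: at least four indices satisfy $3u_i9^i>\max_ku_k9^k$. Four and four out of six have at least two in common, say $i<i'$. Then $u_i$ and $u_{i'}$ are positive and differ by a factor less than $3$, and so do $u_i9^i$ and $u_{i'}9^{i'}$. Hence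
\[
9\le9^{i'-i}=\frac{u_{i'}9^{i'}}{u_i9^i}\cdot\frac{u_i}{u_{i'}}<3\cdot3,
\]
a contradiction. So $c(P)<140$, and this already disproves the conjecture.

\medskip
\noindent\textbf{The general argument.} Only the numbers change.

\begin{proposition}\label{prop:general}
Let $d\ge7$, $d\ne8$, and $n=d-1$. The polytope
\[
P=\{(x,y)\in E^n\times E:\ 0\le y\le1,\ |x_i|\le1+(16^i-1)y\ (1\le i\le n)\}\cong C^d
\]
satisfies $c(P)<N_d$.
\end{proposition}

\begin{proof}
Suppose $f=\sum u_ix_i+\alpha y-s$ gives a cut with $N_d$ edges; again we may assume $u_i\ge0$. By Theorem~\ref{thm:A} all faces of dimension $m=\lfloor d/2\rfloor+1$ are split. Put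
\[
r=n-m=\lceil d/2\rceil-2\ge1 .
\]
Then $n-2r=d+3-2\lceil d/2\rceil\in\{2,3\}$, so that $r\le n/2$ and $n-2r+1\le4$.

At $y=0$ the vertices are $x=\sigma\in\{\pm1\}^n$, and fixing $r$ of the signs gives $m$-faces. By Lemma~\ref{lem:balance}(b) with the weights $u_i$, we have $\max u<4u_{(2r)}$, so the set $B_0=\{i:4u_i>\max_ku_k\}$ has at least $2r$ elements. At $y=1$ the vertices are $x=(\sigma_i16^i)_i$, the weights are $u_i16^i$, and $s$ is replaced by $s-\alpha$. The lemma shows that $B_1=\{i:4u_i16^i>\max_ku_k16^k\}$ has at least $2r$ elements, too. Hence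
\[
|B_0\cap B_1|\ge4r-n=4\lceil d/2\rceil-d-7=
\begin{cases}d-5&(d\text{ odd}),\\ d-7&(d\text{ even}).\end{cases}
\]
This is at least $2$ if $d$ is odd and $d\ge7$, or if $d$ is even and $d\ge10$. So there are $i<i'$ in $B_0\cap B_1$, and
\[
16\le16^{i'-i}=\frac{u_{i'}16^{i'}}{u_i16^i}\cdot\frac{u_i}{u_{i'}}<4\cdot4,
\]
a contradiction.
\end{proof}

For $d=5$ and $d=6$ the count $4r-n$ is $0$ and $-1$, and the argument says nothing. For $d=8$ it is exactly $1$.

\section{Dimension eight}\label{sec:eight}

In dimension $8$ the construction of Section~\ref{sec:seven} has seven weights, and each of the two box facets forces four of them to be comparable. The two quadruples may have just one index in common, but then they are determined: if the lengths at the second facet grow fast with the index, the quadruple at the first facet must consist of the first four indices, and that at the second facet of the last four. At the first facet the other three weights are then negligible, and the larger two of the four weights are outweighed by the smaller two, up to negligible terms. So the four weights must be almost equal. We spoil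 this by making the length in one of these four directions depend on the position in another one: as a coordinate $y$ goes from $-1$ to $1$, the length in direction $x_1$ at the first facet doubles, and it cannot match the others at both ends.

Let $M=10^8$ and, with coordinates $(z,y,x_1,\dots,x_6)$,
\[
\begin{aligned}
P=\bigl\{0\le z\le1,\ |y|\le1,\ &|x_1|\le\tfrac32(1-z)+\tfrac12y+Mz,\\
&|x_i|\le1-z+M^iz\ (2\le i\le6)\bigr\}.
\end{aligned}
\]
The bounding functions are positive on $[0,1]\times[-1,1]$, as one sees at its four vertices, so $P\cong C^8$ by Lemma~\ref{lem:bundle}.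

\begin{proposition}\label{prop:eight}
This polytope satisfies $c(P)<N_8$.
\end{proposition}

The proof occupies the rest of the section. Suppose $c(P)=N_8$. By Theorem~\ref{thm:A} there is a function
\[
f=\alpha z+\beta y+\sum_{i=1}^6u_ix_i-s
\]
that splits all $5$-faces. By the symmetries $x_i\mapsto-x_i$ we may assume $u_i\ge0$. Put
\[
T_0=|\beta|,\qquad T_i=u_i\ (1\le i\le6),\qquad W_i=T_iM^i\ (0\le i\le6).
\]
Index $0$ stands for the coordinate $y$. Up to the variation of the length of $x_1$, the $T_i$ are the weights at $z=0$ and the $W_i$ those at $z=1$.

\subsection*{The facet $z=1$}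

Its vertices have $y=\pm1$, $x_1=\sigma_1(M+\frac y2)$ and $x_i=\sigma_iM^i$ for $i\ge2$. Let $J\subset\{0,\dots,6\}$ consist of the indices of two largest $W_i$. Consider the $5$-face of $\{z=1\}$ obtained by fixing $\sigma_i=1$ for $i\in J\setminus\{0\}$ and, if $0\in J$, $y=\mathrm{sgn}\,\beta$ (with $\mathrm{sgn}\,0=1$), and the opposite face, where these signs are reversed. Put $s'=s-\alpha$. At each vertex of the first face
\[
f\ge\sum_{i\in J}W_i-\sum_{i\notin J}W_i-\frac{u_1}2-s',
\]
the term $u_1/2$ bounding the contribution of $\sigma_1u_1y/2$. As this face is split, the right side is negative. In the same way the opposite face gives $-\sum_JW_i+\sum_{J^c}W_i+\frac{u_1}2-s'>0$. Thus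
\[
\sum_{i\in J}W_i-\sum_{i\notin J}W_i-\frac{u_1}2<-|s'|\le0 .
\]
Since $u_1=W_1/M\le W_{(1)}/M$ and $W_{(2)}\ge W_{(3)}$, we get $W_{(1)}\bigl(1-\frac1{2M}\bigr)<W_{(4)}+\dots+W_{(7)}\le4W_{(4)}$, so $W_{(1)}<5W_{(4)}$. Hence
\[
B_1=\{i:\ W_i>\tfrac15\max W\}\quad\text{has at least four elements.}
\]

\subsection*{The facet $z=0$}

For $\varepsilon=\pm1$, at the vertices with $y=\varepsilon$ we have $f=\sum_{i=1}^6\sigma_i\omega_i^\varepsilon-s_\varepsilon$, where
\[
\omega_1^-=u_1,\qquad\omega_1^+=2u_1,\qquad\omega_i^\pm=u_i\ (i\ge2),\qquad s_\varepsilon=s-\varepsilon\beta .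
\]
(We write $\pm$ for $\pm1$ in superscripts and subscripts.) Note that
\begin{equation}\label{eq:beta}
|s_--s_+|=2|\beta|,\qquad|s_-|+|s_+|\ge2|\beta| .
\end{equation}
The $5$-faces $\{z=0,\ y=\varepsilon,\ \sigma_j=\pm1\}$ are split, so Lemma~\ref{lem:balance}(a) with $J=\{j\}$ gives
\begin{equation}\label{eq:F1}
\omega_j^\varepsilon+|s_\varepsilon|<\sum_{i\ne j}\omega_i^\varepsilon\qquad\text{for all }j\text{ and }\varepsilon .
\end{equation}
Next, consider the $5$-face $\{z=0,\ \sigma_j=\sigma_k=\kappa\}$ with $\kappa=\pm1$, where $y$ is free. For $\kappa=1$ it has a vertex with $f<0$, for $\kappa=-1$ one with $f>0$. This vertex has $y=\varepsilon$ for some $\varepsilon$, and we may take the remaining signs equal to $-\kappa$. So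
\begin{equation}\label{eq:F2}
\text{for all }j\ne k\text{ and }\kappa=\pm1\text{ there is }\varepsilon\text{ with}\quad
\omega_j^\varepsilon+\omega_k^\varepsilon-\sum_{i\ne j,k}\omega_i^\varepsilon<\kappa s_\varepsilon .
\end{equation}
In \eqref{eq:F1} and \eqref{eq:F2} all indices run over $1,\dots,6$. The dependence of $\varepsilon$ on $j,k,\kappa$ is the price for letting $y$ vary. Most of the work below is to control it.

\subsection*{Step 1: four comparable weights at $z=0$}

We claim that $T_{(C)}\le100\,T_{(C+1)}$ for $C=1,2,3$. Suppose that $\theta:=T_{(C)}>100\,T_{(C+1)}$ for one of these $C$. Call the indices of the $C$ largest $T_i$ \emph{top}; for them $T_i\ge\theta$, and $T_i<\theta/100$ for the others. Let $X$ be the set of top indices in $\{1,\dots,6\}$, so $|X|\le3$. Since $\omega_i^\varepsilon\le2T_i$,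
\[
R^\varepsilon:=\sum_{i\ge1,\ i\notin X}\omega_i^\varepsilon\le\frac{12}{100}\theta<\frac\theta8 .
\]

$|X|=0$: Then $0$ is top, so $|\beta|\ge\theta$. But \eqref{eq:F1} gives $|s_\pm|<\theta/8$, so $|\beta|<\theta/8$ by \eqref{eq:beta}.

$X=\{a\}$: Then \eqref{eq:F1} with $j=a$ gives $\theta\le\omega_a^\varepsilon<R^\varepsilon<\theta/8$.

$X=\{a,b\}$: Adding \eqref{eq:F1} for $j=a$ and $j=b$ gives $|s_\varepsilon|<R^\varepsilon<\theta/8$ for both $\varepsilon$. But $\omega_a^\varepsilon+\omega_b^\varepsilon-R^\varepsilon\ge2\theta-\theta/8>|s_\varepsilon|$ for both $\varepsilon$, contradicting \eqref{eq:F2} for the pair $a,b$.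

$|X|=3$: Then $0$ is not top, so $|\beta|<\theta/100$. For $j\in X$ put
\[
D_j^\varepsilon=\sum_{i\in X}\omega_i^\varepsilon-2\omega_j^\varepsilon ,
\qquad\text{so}\qquad
D_j^\varepsilon+D_k^\varepsilon=2\omega_l^\varepsilon\quad\text{if }X=\{j,k,l\}.
\]
Choose $\kappa$ with $\kappa s_-\le0$. By \eqref{eq:beta}, $\kappa s_+\le2|\beta|<\theta/50$. By \eqref{eq:F2} for the pair $X\setminus\{j\}$, for every $j\in X$ there is $\varepsilon$ with $D_j^\varepsilon<R^\varepsilon+\theta/50<\theta/2$. Two of the three indices, say $j\ne k$, have the same $\varepsilon$. With $l$ the third one, $2\theta\le2\omega_l^\varepsilon=D_j^\varepsilon+D_k^\varepsilon<\theta$.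

All cases are contradictory, and the claim follows. By \eqref{eq:F1} not all of $u_1,\dots,u_6$ vanish, so we may multiply $f$ by a positive constant such that $T_{(1)}=1$. Then $T_{(4)}\ge10^{-6}$, and hence
\[
B_0=\{i:\ T_i\ge10^{-6}\}\quad\text{has at least four elements.}
\]

\subsection*{Step 2: the four weights have indices $0,1,2,3$}

If $i<i'$ both lie in $B_0\cap B_1$, then
\[
M\le M^{i'-i}=\frac{W_{i'}}{W_i}\cdot\frac{T_i}{T_{i'}}<5\cdot10^6,
\]
a contradiction. So $|B_0\cap B_1|\le1$. As there are seven indices, $|B_0|=|B_1|=4$ and $B_0\cap B_1=\{p\}$ for some $p$.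

If $i\in B_0$ and $i>p$, then $W_i\ge10^{-6}T_pM^i=10^{-6}M^{i-p}W_p>\frac{M}{5\cdot10^6}\max W>\max W$, a contradiction. If $i\in B_1$ and $i<p$, then $T_i=W_iM^{-i}>\frac15W_pM^{-i}=\frac15M^{p-i}T_p\ge\frac{M}{5\cdot10^6}>1$, a contradiction. So $B_0\subset\{0,\dots,p\}$ and $B_1\subset\{p,\dots,6\}$. Since both sets have four elements, $p=3$ and $B_0=\{0,1,2,3\}$. Moreover, for $i\ge4$ we have $T_i=W_iM^{-i}<5W_3M^{-i}=5T_3M^{3-i}\le5/M$. Therefore
\begin{equation}\label{eq:small}
|\beta|,u_1,u_2,u_3\ge10^{-6},\qquad R:=u_4+u_5+u_6\le\frac{15}M=1.5\cdot10^{-7}.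
\end{equation}

\subsection*{Step 3: contradiction}

Let $X=\{1,2,3\}$ and define $D_j^\varepsilon$ as in Step~1. By \eqref{eq:small}, $\omega_j^\varepsilon\ge10^{-6}$ for $j\in X$. For $j\in X$, \eqref{eq:F1} for $j$ and \eqref{eq:F2} for the pair $X\setminus\{j\}$ read as follows:
\begin{gather}
|s_\varepsilon|<D_j^\varepsilon+R\quad\text{for both }\varepsilon;\label{eq:G1}\\
\text{for each }\kappa=\pm1\text{ there is }\varepsilon=\varepsilon_\kappa(j)\text{ with }D_j^\varepsilon-R<\kappa s_\varepsilon .\label{eq:G2}
\end{gather}
Fix one choice of $\varepsilon_\kappa(j)$ for all $\kappa$ and $j$.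

(a) Suppose $\varepsilon_+(j)\ne\varepsilon_-(j)$ for all $j\in X$. Then both values of $\varepsilon$ occur for each $j$. By \eqref{eq:G2} for $j$ and \eqref{eq:G1} for $k$, $D_j^\varepsilon-R<|s_\varepsilon|<D_k^\varepsilon+R$ for both $\varepsilon$ and all $j,k\in X$. As $D_j^\varepsilon-D_k^\varepsilon=2(\omega_k^\varepsilon-\omega_j^\varepsilon)$, this means $|\omega_j^\varepsilon-\omega_k^\varepsilon|<R$. For $j=1$, $k=2$ we obtain $|u_1-u_2|<R$ from $\varepsilon=-1$ and $|2u_1-u_2|<R$ from $\varepsilon=+1$. Hence $u_1<2R<10^{-6}$, contradicting \eqref{eq:small}. This is the place where the varying length of $x_1$ is used.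

(b) Suppose $\varepsilon_+(j)=\varepsilon_-(j)=\varepsilon$ for some $j\in X$. Then $D_j^\varepsilon<R-|s_\varepsilon|$, and with \eqref{eq:G1} this gives $|s_\varepsilon|<R$. Put $\varepsilon'=-\varepsilon$. By \eqref{eq:beta}, $|s_{\varepsilon'}|\ge2|\beta|-|s_\varepsilon|>2\cdot10^{-6}-R>R$. Let $k\in X\setminus\{j\}$ and let $l$ be the third index. If $\varepsilon_\kappa(k)=\varepsilon$ for some $\kappa$, then $D_k^\varepsilon<R+|s_\varepsilon|<2R$, so $2\cdot10^{-6}\le2\omega_l^\varepsilon=D_j^\varepsilon+D_k^\varepsilon<3R$, a contradiction. So $\varepsilon_+(k)=\varepsilon_-(k)=\varepsilon'$, and therefore $D_k^{\varepsilon'}<R-|s_{\varepsilon'}|$. But $D_k^{\varepsilon'}>|s_{\varepsilon'}|-R$ by \eqref{eq:G1}. Hence $|s_{\varepsilon'}|<R$, a contradiction.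

This proves Proposition~\ref{prop:eight}. Together with Proposition~\ref{prop:general} it proves Theorem~\ref{thm:B}(ii).\qed

\section{Losing a factor of order $d^{1/4}$}\label{sec:C}

To lose more than a few edges we use more than two fibers with incompatible proportions. Suppose an affine function on the vertices $\{\pm1\}^n$ of a cube has weights that fall into groups of at most $b$ comparable ones, weights of different groups being of very different size. Lemma~\ref{lem:scales} below shows that it cuts at most $2^n\sqrt b$ edges. Suppose now that over the base $Y\cong C^j$ there are $j+1$ kinds of fibers such that no two indices can have comparable weights in two different kinds. Then the sizes $b_0,\dots,b_j$ of the largest groups have sum at most $n+\binom{j+1}2$, so their average is at most $\frac n{j+1}+\frac j2$. The edges in the direction of the base contribute at most about $2^d\sqrt j$ cut edges. Both contributions are of order at most $2^dd^{1/4}$ when $j\approx\sqrt d$.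

The lengths of the fibers are affine functions on $E^j$. They can be prescribed freely at $j+1$ affinely independent points, and are then determined everywhere else. We therefore need a base whose $2^j$ vertices are concentrated near only $j+1$ such points, in equal numbers.

\begin{lemma}[clustered cubes]\label{lem:cluster}
Let $j=2^q-1$ with $q\ge0$. There are affinely independent points $p_0,\dots,p_j\in E^j$ such that for every $\epsilon>0$ there is a polytope $Y\cong C^j$ in $E^j$ whose vertices can be partitioned into classes $0,\dots,j$ of size $2^j/(j+1)$ each, the vertices of class $l$ having distance less than $\epsilon$ from $p_l$.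
\end{lemma}

\begin{proof}
We use induction on $q$. For $q=0$ take a point. Suppose the lemma is true for $h=2^q-1$ with the points $p_0,\dots,p_h$, and let $j=2h+1=2^{q+1}-1$. Let $Y=\{a_\mu\cdot y\le b_\mu\text{ for all }\mu\}\subset E^h$ be a polytope for $h$ and $\epsilon/2$. For $0<\delta<1$ put
\[
\hat Y=\bigl\{(y',y'',\zeta):0\le\zeta\le1,\ a_\mu\cdot y'\le(1-\zeta+\delta\zeta)b_\mu,\ a_\mu\cdot y''\le(\zeta+\delta(1-\zeta))b_\mu\text{ for all }\mu\bigr\}.
\]
At height $\zeta$ this is a product of two copies of $Y$ scaled by the positive factors $1-\zeta+\delta\zeta$ and $\zeta+\delta(1-\zeta)$. Dividing $y'$ and $y''$ by these factors gives a bijection onto $Y\times Y\times[0,1]$ that preserves tight inequalities. So $\hat Y\cong C^{2h+1}$ by Lemma~\ref{lem:iso}. The vertices are $(v,\delta v',0)$ and $(\delta v,v',1)$, where $v,v'$ are vertices of $Y$. If $\delta$ is so small that $\delta|v|<\epsilon/2$ for all vertices $v$ of $Y$, they have distance less than $\epsilon$ from the points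
\[
(p_l,0,0)\quad\text{and}\quad(0,p_l,1)\qquad(0\le l\le h),
\]
where $l$ is the class of $v$ or $v'$, respectively. Each of these $2h+2=j+1$ points receives $\frac{2^h}{h+1}\cdot2^h=\frac{2^j}{j+1}$ vertices. The points do not depend on $\epsilon$, and they are affinely independent: if $\sum\lambda_l(p_l,0,0)+\sum\mu_l(0,p_l,1)=0$ and $\sum\lambda_l+\sum\mu_l=0$, then the last coordinate gives $\sum\mu_l=0$, so $\sum\lambda_l=0$. The other coordinates give $\sum\lambda_lp_l=\sum\mu_lp_l=0$, and all coefficients vanish.
\end{proof}

\begin{figure}[ht]
\centering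
\begin{tikzpicture}[scale=1.1]
\draw[dashed] (0.3,0.15)--(0,0);
\draw[dashed] (0.3,0.15)--(3.5,-0.35);
\draw[dashed] (0.3,0.15)--(2,3.8);
\draw[thick] (0,0)--(3.2,-0.5)--(3.5,-0.35);
\draw[thick] (0,2.8)--(0.48,2.725)--(2.48,3.725)--(2,3.8)--cycle;
\draw[thick] (0,0)--(0,2.8);
\draw[thick] (3.2,-0.5)--(0.48,2.725);
\draw[thick] (3.5,-0.35)--(2.48,3.725);
\draw[dotted,thick] (0.15,0.075) circle (0.42);
\draw[dotted,thick] (3.35,-0.425) circle (0.42);
\draw[dotted,thick] (0.24,2.76) circle (0.42);
\draw[dotted,thick] (2.24,3.76) circle (0.42);
\fill (0,0) circle (1.4pt) (0.3,0.15) circle (1.4pt) (3.2,-0.5) circle (1.4pt) (3.5,-0.35) circle (1.4pt);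
\fill (0,2.8) circle (1.4pt) (0.48,2.725) circle (1.4pt) (2.48,3.725) circle (1.4pt) (2,3.8) circle (1.4pt);
\node[left] at (-0.35,0) {$(0,0,0)$};
\node[right] at (3.85,-0.425) {$(1,0,0)$};
\node[left] at (-0.25,2.8) {$(0,0,1)$};
\node[right] at (2.75,3.76) {$(0,1,1)$};
\end{tikzpicture}
\caption{A clustered $3$-cube: the polytope $0\le\zeta\le1$, $0\le y'\le1-\zeta+\delta\zeta$, $0\le y''\le\zeta+\delta(1-\zeta)$ in coordinates $(y',y'',\zeta)$, for a small $\delta>0$. It is isomorphic to $C^3$. Its bottom and top are thin rectangles in perpendicular directions, and its eight vertices lie in pairs near the four affinely independent points indicated.}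
\label{fig:cluster}
\end{figure}

Figure~\ref{fig:cluster} shows the step from $h=1$, $Y=[0,1]$, to $j=3$. We now bound the cuts of a single fiber.

\begin{lemma}[separated scales]\label{lem:scales}
Let $w_1\ge\dots\ge w_n>0$ be split into consecutive nonempty groups $B_1,\dots,B_t$ such that each weight in $B_k$ exceeds the sum of all weights in later groups, for every $k$. Let $s$ be such that $\ell(\sigma)=\sum\sigma_iw_i-s\ne0$ for all $\sigma\in\{\pm1\}^n$. Then $\ell$ cuts at most $2^n\max_k\sqrt{|B_k|}$ edges of the cube with vertex set $\{\pm1\}^n$.
\end{lemma}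

The reason is that the signs of the large weights usually decide the sign of $\ell$, so that edges in the directions of small weights are rarely cut.

\begin{proof}
Let $b_k=|B_k|$, and let $\Omega_k$ be the sum of the weights in $B_k\cup\dots\cup B_t$. Call a sign pattern on $B_1\cup\dots\cup B_{k-1}$, with weighted sum $A$, \emph{undecided} if $|A-s|<\Omega_k$. If it is not undecided, then $\ell$ has constant sign on all its extensions, since $\ell\ne0$. Let $a_k$ be the number of undecided patterns on $B_1\cup\dots\cup B_{k-1}$; for $k=1$ there is only the empty pattern, so $a_1\le1$.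

Let $k<t$. If a pattern on $B_1\cup\dots\cup B_k$ is undecided, so is its restriction to $B_1\cup\dots\cup B_{k-1}$, because the sums differ by at most $\Omega_k-\Omega_{k+1}$. Moreover, fix an index $i\in B_k$. Flipping $\sigma_i$ changes the sum by $2w_i>2\Omega_{k+1}$, so of the two patterns that differ only in $\sigma_i$ at most one is undecided. Hence $a_{k+1}\le a_k2^{b_k-1}$, and inductively
\[
a_k\le2^{b_1+\dots+b_{k-1}-(k-1)}.
\]

Now count the cut edges in the directions of $B_k$. Fix all signs outside $B_k$. The resulting cube of dimension $b_k$ has at most $N_{b_k}\le2^{b_k-1}\sqrt{b_k}$ cut edges by Theorem~\ref{thm:A} and \eqref{eq:Nb}, and none unless the pattern on $B_1\cup\dots\cup B_{k-1}$ is undecided. So at most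
\[
a_k\cdot2^{b_{k+1}+\dots+b_t}\cdot2^{b_k-1}\sqrt{b_k}\le2^{n-k}\sqrt{b_k}
\]
edges in these directions are cut. Summing over $k$ gives the lemma.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:C}]
\emph{The polytope.} Let $j=2^q-1$ and $n=d-j$, where $q\ge1$ is such that $n\ge1$; we choose $q$ at the end. Let $p_0,\dots,p_j$ be as in Lemma~\ref{lem:cluster}, and fix $M>16n^{2n}$. As the $p_l$ are affinely independent, there are affine functions $g_1,\dots,g_n$ on $E^j$ with $g_i(p_l)=M^{il}$ for $0\le l\le j$. By continuity we can choose $Y\cong C^j$ as in Lemma~\ref{lem:cluster} so tightly clustered that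
\[
\tfrac12M^{il}\le g_i(v)\le2M^{il}\qquad\text{for all vertices }v\text{ of class }l\text{ and all }i .
\]
In particular, $g_i>0$ on $Y$, and Lemma~\ref{lem:bundle} gives
\[
P=\{(y,x):y\in Y,\ |x_i|\le g_i(y)\ (1\le i\le n)\}\cong C^d .
\]
Let $f=\alpha\cdot y+\sum u_ix_i-s$ give a cut of $P$. By Lemma~\ref{lem:bundle} an edge of $P$ lies either over an edge of $Y$, with all signs $\sigma_i$ fixed, or over a vertex of $Y$, with all but one of them fixed.

\emph{Edges over edges of $Y$.} For each of the $2^n$ sign vectors $\sigma$, the face $\{x_i=\sigma_ig_i(y)\text{ for all }i\}$ is isomorphic to $C^j$. By Theorem~\ref{thm:A} and \eqref{eq:Nb}, at most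
\[
2^nN_j\le2^n2^{j-1}\sqrt j=2^d\,\frac{\sqrt j}2
\]
of these edges are cut.

\emph{Edges over a fixed vertex $v$ of $Y$.} Here $f=\sum\sigma_iu_ig_i(v)-(s-\alpha\cdot v)$. Replacing $\sigma_i$ by $-\sigma_i$ where $u_i<0$, we have weights $w_i(v)=|u_i|g_i(v)$. Order the nonzero weights decreasingly, and start a new group whenever a weight exceeds $n$ times the next one. Then every weight of a group exceeds the sum of the fewer than $n$ weights in later groups, so Lemma~\ref{lem:scales} applies to the nonzero weights. An index with $u_i=0$ contributes no cut edges and merely a factor $2$ to the number of the others. So at most $2^n\sqrt{b(v)}$ edges over $v$ are cut, where $b(v)$ is the size of a largest group ($0$ if there is none). Within a group, ratios of weights are at most $n^n$.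

\emph{Incompatibility.} For each $l$ let $v_l$ be a vertex of class $l$ over which the number of cut edges is largest. Let $B^{(l)}$ be a largest group at $v_l$ (empty if there is none), and $b_l=|B^{(l)}|$. Suppose $l<l'$ and two indices $i<i'$ both lie in $B^{(l)}\cap B^{(l')}$. Then
\[
\frac M{16}\le\frac{M^{(i'-i)(l'-l)}}{16}\le\frac{g_{i'}(v_{l'})\,g_i(v_l)}{g_i(v_{l'})\,g_{i'}(v_l)}
=\frac{w_{i'}(v_{l'})}{w_i(v_{l'})}\cdot\frac{w_i(v_l)}{w_{i'}(v_l)}\le n^{2n},
\]
because the factors $|u_i|,|u_{i'}|$ cancel. This contradicts the choice of $M$. So $|B^{(l)}\cap B^{(l')}|\le1$ for $l\ne l'$, and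
\[
n\ge\Bigl|\bigcup_lB^{(l)}\Bigr|\ge\sum_lb_l-\binom{j+1}2 .
\]

\emph{Summing up.} Each class has $2^j/(j+1)$ vertices. By the Cauchy--Schwarz inequality, the number of cut edges over vertices of $Y$ is at most
\[
\sum_{l=0}^j\frac{2^j}{j+1}\,2^n\sqrt{b_l}\le\frac{2^d}{j+1}\sqrt{(j+1)\Bigl(n+\frac{j(j+1)}2\Bigr)}=2^d\sqrt{\frac n{j+1}+\frac j2} .
\]
Therefore
\[
c(P)\le2^d\Bigl(\sqrt{\frac n{j+1}+\frac j2}+\frac{\sqrt j}2\Bigr).
\]
For $d\ge4$ choose $q\ge1$ with $2^q\le\sqrt d<2^{q+1}$. Then $j<\sqrt d$, so $n=d-j\ge1$. Moreover, $j+1>\sqrt d/2$, so $\frac n{j+1}\le2\sqrt d$. Hence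
\[
c(P)\le2^dd^{1/4}\bigl(\sqrt{2.5}+\tfrac12\bigr)\le2.1\,d^{1/4}\,2^d .\qedhere
\]
\end{proof}

\begin{thebibliography}{9}
\bibitem{BG} \emph{How To Cut All Edges Of A Polytope?}, \texttt{https://faculty.washington.edu/moishe/branko/BG87.Cut.All.Edges.pdf}
\end{thebibliography}

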